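# The $O(n)$-orbifold of the rank $n$ Heisenberg vertex algebra: one generator in each weight $2,4,\dots,n^2+3n$

## 1. The theorem and what it says

**Theorem A.** Let $n\ge 1$, let $\mathcal H(n)$ be the rank $n$ Heisenberg vertex algebra over $\mathbb C$, with generators $\alpha^1,\dots,\alpha^n$ of weight $1$ and OPEs $\alpha^i(z)\alpha^j(w)\sim\delta_{i,j}(z-w)^{-2}$, and let
$$V=\mathcal H(n)^{O(n)}=\bigoplus_{w\ge 0}V_w,\qquad V_+=\bigoplus_{w>0}V_w .$$
Put
$$C(V)=\partial V_+ +\mathrm{span}\{a_{(-k)}b:\ a,b\in V_+,\ k\ge1\},\qquad \omega_{a,b}=\sum_i:\partial^a\alpha^i\,\partial^b\alpha^i: .$$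
Then $\dim (V_+/C(V))_w=1$ if $w$ is even and $2\le w\le n^2+3n$, and it is $0$ for all other $w$. Hence every minimal homogeneous strong generating set of $\mathcal H(n)^{O(n)}$ consists of exactly one field in each weight $2,4,\dots,n^2+3n$, and $\{\omega_{0,2m}:0\le 2m\le n^2+3n-2\}$ is such a set.

Let us unpack the words. We write $a(z)=\sum_k a_{(k)}z^{-k-1}$, so that the normally ordered product is $:ab:\,=a_{(-1)}b$, and $\mathrm{wt}(a_{(k)}b)=\mathrm{wt}\,a+\mathrm{wt}\,b-k-1$. The group $O(n)$ acts on the span of the $\alpha^i$ by its standard representation, and this extends to automorphisms of $\mathcal H(n)$. The invariants form a vertex subalgebra $V$, the orbifold. Since the weight $0$ part of $\mathcal H(n)$ is spanned by the vacuum, $V_0=\mathbb C1$.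

**Definition.** A set $S$ of fields strongly generates a vertex algebra if the algebra is spanned by the right-nested normally ordered monomials $:\partial^{k_1}s_1\cdots\partial^{k_r}s_r:$ with $s_i\in S$, $r\ge0$, $k_i\ge0$; the empty monomial is $1$. A strong generating set is minimal if no proper subset of it strongly generates. The algebra is of type $\mathcal W(d_1,\dots,d_k)$ if it has a minimal strong generating set with one field in each weight $d_1,\dots,d_k$.

For instance $\mathcal H(n)$ itself is strongly generated by the $\alpha^i$. The analogous quotient $\mathcal H(n)_+/C(\mathcal H(n))$ is the span of the $\alpha^i$. Indeed, anything of the form $\partial a$ or $a_{(-k)}b$ with $a,b$ of positive weight and $k\ge 1$ has weight at least $2$, so nothing of weight $1$ is killed, while every monomial in the $\alpha^i_{(-k)}$ of length at least $2$, and every $\partial^k\alpha^i$ with $k\ge1$, is killed.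

The question comes from "$\mathbb{Z}n$ Orbifolds of Vertex Operator Algebras" (https://digitalcommons.du.edu/cgi/viewcontent.cgi?article=2924&context=etd). As stated there, the type of $\mathcal H(n)^{O(n)}$ is known for $n\le 6$; $\mathcal H(7)^{O(7)}$ is of type $\mathcal W(2,4,\dots,70)$; for every $n$ one needs at least one field in each weight $2,4,\dots,n^2+3n$; and for $n\ge 8$ the type is $\mathcal W(2,4,\dots,2N)$ for some $N$ with $2N\le 2n^2+4n$. The conjecture is that for all $n\ge8$ the type is $\mathcal W(2,4,\dots,n^2+3n)$. Theorem A says in particular that the conjecture is true. The proof below treats all $n\ge1$ at once and uses none of these facts; the lower bound comes out along the way. A sharper form, Theorem B, is stated and proved in Section 9.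

Textbook facts used throughout, for $a,b,c$ in a vertex algebra with translation operator $\partial$:
$$a_{(-1-j)}1=\tfrac1{j!}\partial^ja\ (j\ge0),\quad (\partial^ja)_{(-1)}=j!\,a_{(-1-j)},\quad [\partial,a_{(k)}]=-k\,a_{(k-1)}=(\partial a)_{(k)},$$
and Borcherds' identity
$$(a_{(m)}b)_{(k)}c=\sum_{j\ge0}(-1)^j\tbinom{m}{j}\big[a_{(m-j)}b_{(k+j)}c-(-1)^{m}\,b_{(m+k-j)}a_{(j)}c\big].\tag{1}$$

## 2. Strong generation is a linear question about $V_+/C(V)$

**Lemma 1.** A set $S\subset V_+$ of homogeneous elements strongly generates $V$ if and only if its image spans $V_+/C(V)$. So the minimal homogeneous strong generating sets are exactly the lifts of homogeneous bases of $V_+/C(V)$.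

(A homogeneous generating set might contain elements of weight $0$; these are scalars and are redundant, so a minimal set lies in $V_+$.) The last sentence of the lemma follows from the first, because a spanning family is minimal exactly when it is a basis.

**Step 1: generating implies spanning.** $V_+$ is spanned by monomials with $r\ge1$. A monomial with $r\ge2$ is $(\partial^{k_1}s_1)_{(-1)}b$ with $b\in V_+$, hence lies in $C(V)$. A monomial $\partial^ks$ with $k\ge1$ lies in $\partial V_+$. Only the elements of $S$ remain.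

**Step 2: spanning implies generating.** Let $W$ be the span of all $s^1_{(-k_1)}\cdots s^r_{(-k_r)}1$ with $s^i\in S$, $k_i\ge1$. Since $(\partial^ks)_{(-1)}=k!\,s_{(-k-1)}$, these are the normally ordered monomials up to nonzero scalars. $W$ is stable under all $s_{(-k)}$, $k\ge1$, and under $\partial$, because $[\partial,s_{(-k)}]=k\,s_{(-k-1)}$ and $\partial1=0$. We show $V_w=W_w$ by induction on $w$; the case $w=0$ is clear. Assume $V_{w'}=W_{w'}$ for all $w'<w$.

By hypothesis, modulo $\mathrm{span}(S)\subset W$, an element of $V_w$ is a sum of an element of $\partial V_{w-1}\subset \partial W\subset W$ and of elements $a_{(-k)}b$ of weight $w$, with $a,b\in V_+$ homogeneous and $k\ge 1$. From $w=\mathrm{wt}\,a+\mathrm{wt}\,b+k-1$ we see that $a$ and $b$ have weight $<w$, so both lie in $W$. We show $a_{(-k)}b\in W$ by an inner induction on $\mathrm{wt}\,a$, for all $b,k$ with total weight $w$. As $a\in W$, we may take $a=s_{(-l)}a'$ with $s\in S$, $l\ge1$ and $a'\in W$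 homogeneous.

If $a'=1$, then $a=\partial^{l-1}s/(l-1)!$ and $a_{(-k)}b$ is a multiple of $s_{(-k-l+1)}b\in W$.

If $a'\in V_+$, use (1) with $m=-l$ and $-k$ in place of $k$:
$$(s_{(-l)}a')_{(-k)}b=\sum_{j\ge0}(-1)^j\tbinom{-l}{j}\big[s_{(-l-j)}a'_{(-k+j)}b-(-1)^{l}a'_{(-l-k-j)}s_{(j)}b\big].$$
In the first terms, $a'_{(-k+j)}b$ has weight $w-(\mathrm{wt}\,s+l+j-1)<w$, hence lies in $W$, and $s_{(-l-j)}$ preserves $W$. In the second terms put $b'=s_{(j)}b$. If $b'$ is a scalar, the term is a multiple of $\partial^{l+k+j-1}a'$ with $l+k+j\ge2$, so it lies in $\partial V_{w-1}\subset W$. Otherwise $b'\in V_+$, and the inner induction applies because $\mathrm{wt}\,a'=\mathrm{wt}\,a-\mathrm{wt}\,s-l+1<\mathrm{wt}\,a$. $\square$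

So everything reduces to computing $\dim(V_+/C(V))_w$.

## 3. Polynomials in infinitely many vectors, and Weyl's theorems

The purpose of this section is to replace $V_+/C(V)$ by a quotient of a polynomial ring.

As a vector space $\mathcal H(n)=\mathbb C[x^i_a:\ a\ge0,\ 1\le i\le n]$, where $x^i_a=\partial^a\alpha^i=a!\,\alpha^i_{(-a-1)}1$ has weight $a+1$. Here $\alpha^i_{(-a-1)}$ is multiplication by $x^i_a/a!$. From $[\alpha^i_{(k)},\alpha^j_{(l)}]=k\,\delta_{ij}\delta_{k+l,0}$ we get $\alpha^i_{(c+1)}=(c+1)!\,\partial/\partial x^i_c$ and $\alpha^i_{(0)}=0$. The translation $\partial$ is the derivation $x^i_a\mapsto x^i_{a+1}$. Put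
$$Q_{ab}=\sum_ix^i_ax^i_b=\omega_{a,b},\qquad E_{d,c}=\sum_ix^i_d\frac{\partial}{\partial x^i_c}.$$

Thus $\mathcal H(n)$ is the ring of polynomial functions of infinitely many vectors $x_0,x_1,\dots$ in $\mathbb C^n$, and the $Q_{ab}$ are their scalar products. Let $A=\mathbb C[q_{ab}:a,b\ge0]$ with $q_{ab}=q_{ba}$, $\mathrm{wt}\,q_{ab}=a+b+2$, and $\pi:A\to V$, $q_{ab}\mapsto Q_{ab}$. Let $A_+$ be the part of positive weight. Weyl's fundamental theorems for $O(n)$ (*The Classical Groups*) say the following. First, $\pi$ is surjective. Second, $\mathcal I:=\ker\pi$ is generated by the $(n+1)\times(n+1)$ minors of $(q_{ab})$. (They are stated for finitely many vectors; each element of $A$ or of $\mathcal H(n)$ involves only finitely many.) For $n=1$ the smallest relation is $q_{00}q_{11}-q_{01}^2$: one has $Q_{ab}=x_ax_b$.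

A minor with row set $I$ and column set $J$ has weight $\sum_{i\in I}(i+1)+\sum_{j\in J}(j+1)\ge 2(1+2+\dots+(n+1))=(n+1)(n+2)$. Therefore
$$\mathcal I_w=0\quad\text{for } w<n^2+3n+2 .\tag{2}$$

The number $n^2+3n$ of the theorem is now visible. There are no relations at all up to that weight, and the first relation occurs in the next even weight. What is not visible is what the relations do to the generators. The reason is that the vertex algebra product is not the polynomial product.

**Lemma 2.** For $X\in V$, $(Q_{ab})_{(-1)}X=Q_{ab}X+T_{ab}X$, where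
$$T_{ab}=\sum_{c\ge0}\tau_{ab,c}\,E_{a+b+c+2,\,c},\qquad \tau_{ab,c}=\frac{(-1)^a}{a+c+2}+\frac{(-1)^b}{b+c+2}.$$

**Proof.** From $\alpha^i(z)=\sum_{k\ge0}x^i_k\frac{z^k}{k!}+\sum_{c\ge0}(c+1)!\,z^{-c-2}\partial_{x^i_c}$, differentiating $a$ times,
$$\partial^a\alpha^i(z)=\sum_{k\ge0} x^i_{a+k}\frac{z^k}{k!}+\sum_{c\ge0}(-1)^a(a+c+1)!\,z^{-a-c-2}\,\partial_{x_c^i}.$$
The field $Q_{ab}(z)$ is the sum over $i$ of the products of the two series for $a$ and $b$ with multiplications (creation) placed to the left of derivatives (annihilation). Its $z^0$ coefficient is $(Q_{ab})_{(-1)}$. Creation times creation contributes $\sum_ix^i_ax^i_b=Q_{ab}$. Annihilation times annihilation has only negative powers of $z$. Annihilation from the $a$-factor with creation from the $b$-factor needs $k=a+c+2$ and contributes $(-1)^a\frac{(a+c+1)!}{(a+c+2)!}\,x^i_{a+b+c+2}\partial_{x^i_c}$. Exchange $a$ and $b$ for the remaining term, and sum over $i$. $\square$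

For example, $\tau_{00,0}=1$ and $E_{2,0}Q_{00}=2Q_{20}$, so $:\omega_{0,0}\,\omega_{0,0}:\ =Q_{00}^2+2Q_{20}$.

Lift these operators to $A$. Let $\hat E_{d,c}$ be the derivation of $A$ with $\hat E_{d,c}q_{ef}=\delta_{ce}q_{df}+\delta_{cf}q_{ed}$, and put
$$\hat T_{ab}=\sum_c\tau_{ab,c}\hat E_{a+b+c+2,c},\qquad \hat\partial=\sum_c\hat E_{c+1,c}.$$
On each element of $A$ only finitely many terms act. Since $E_{d,c}Q_{ef}=\delta_{ce}Q_{df}+\delta_{cf}Q_{ed}$, the map $\pi$ intertwines $\hat T_{ab},\hat\partial$ with $T_{ab},\partial$. Note that $\hat T_{ab}$ preserves the degree in the $q$'s. Let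
$$C(A)=\hat\partial A_++\mathrm{span}\{q_{ab}X+\hat T_{ab}X:\ a,b\ge0,\ X\in A_+\}.$$

**Lemma 3.** $\pi(C(A))=C(V)$. Hence $V_+/C(V)\cong A_+/(C(A)+\mathcal I)$.

**Proof.** By Lemma 2, $K:=\pi(C(A))=\partial V_++\sum_{a,b}(Q_{ab})_{(-1)}V_+$, and $K\subseteq C(V)$ is clear. We must show that $K$ contains every $a_{(-k)}b$ with $a,b\in V_+$ homogeneous and $k\ge1$.

**Step 1: $(Q_{cd})_{(-k)}V_+\subset K$ for $k\ge1$.** Indeed $(Q_{cd})_{(-k)}=\frac1{(k-1)!}(\partial^{k-1}Q_{cd})_{(-1)}$, and $\partial^{k-1}Q_{cd}$ is a combination of $Q$'s.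

**Step 2: $V_+$ is spanned by the $Q_{cd}$ and the elements $(Q_{cd})_{(-1)}a'$, $a'\in V_+$ homogeneous.** Use induction on the degree of a monomial in the $Q$'s. Degree $1$ is clear. A monomial of degree $\ge2$ is $Q_{cd}X=(Q_{cd})_{(-1)}X-T_{cd}X$ with $X\in V_+$, and $T_{cd}X$ has degree one less than $Q_{cd}X$.

**Step 3: induction on $\mathrm{wt}\,a$.** By Step 2 we may take $a=Q_{cd}$, which is Step 1, or $a=s_{(-1)}a'$ with $s$ some $Q$ and $a'\in V_+$, $\mathrm{wt}\,a'<\mathrm{wt}\,a$. In the second case (1) with $m=-1$ reads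
$$(s_{(-1)}a')_{(-k)}b=\sum_{j\ge0}\big[s_{(-1-j)}a'_{(-k+j)}b+a'_{(-1-k-j)}s_{(j)}b\big].$$
First terms: if $a'_{(-k+j)}b\in V_+$, use Step 1. If it has weight $0$, then $j=\mathrm{wt}\,a'+\mathrm{wt}\,b+k-1\ge1$, and the term is a multiple of $s_{(-1-j)}1=\partial^js/j!\in\partial V_+$. Second terms: if $s_{(j)}b$ is a scalar, the term is a multiple of $\partial^{k+j}a'\in\partial V_+$; otherwise the induction hypothesis applies to $a'$.

So $\pi(C(A))=C(V)$. Since $\pi:A_+\to V_+$ is surjective with kernel $\mathcal I$, the preimage of $C(V)$ is $C(A)+\mathcal I$, which gives the isomorphism. $\square$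

## 4. Small weights by hand, and where reduction stops

Write $\equiv$ for congruence modulo $C(A)$. We have two rules:
$$q_{ab}X\equiv-\hat T_{ab}X\quad(X\in A_+),\qquad q_{a+1,b}\equiv-q_{a,b+1}.\tag{3}$$
The second is $\hat\partial q_{ab}=q_{a+1,b}+q_{a,b+1}\equiv 0$. The first lowers the degree by one, so $A_+/C(A)$ is spanned by the classes of the $q_{ab}$. The second gives
$$q_{ab}\equiv(-1)^aq_{0,a+b}.\tag{4}$$
If $N$ is odd, then $q_{0,N}=q_{N,0}\equiv(-1)^Nq_{0,N}=-q_{0,N}$, so $q_{0,N}\equiv0$. Hence $(A_+/C(A))_w=0$ for odd $w$, and for $w=2m+2$ it is spanned by $q_{0,2m}$. For instance $q_{01}=\frac12\hat\partial q_{00}$, $q_{11}\equiv-q_{02}$ and $q_{00}^2\equiv-\hat T_{00}q_{00}=-2q_{20}$.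

Take $n=1$ and weight $6$, where the first relation $q_{00}q_{11}-q_{01}^2$ lives. We have $\tau_{00,1}=\frac23$ and $\hat E_{3,1}q_{11}=2q_{31}$. Also $\tau_{01,0}=\frac12-\frac13=\frac16$ and $\tau_{01,1}=\frac13-\frac14=\frac1{12}$. Hence
$$q_{00}q_{11}\equiv-\tfrac43q_{31}\equiv\tfrac43q_{04},\qquad q_{01}^2\equiv-\tfrac16q_{31}-\tfrac1{12}q_{04}\equiv\tfrac1{12}q_{04}.$$
So $q_{00}q_{11}-q_{01}^2\equiv\frac54q_{04}$. Applying $\pi$, the left side becomes $0$, so $\omega_{0,4}\in C(V)$: no generator is needed in weight $6$ when $n=1$.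

The sensible plan is to do this in general: reduce the relation $\det(q_{ab})_{0\le a,b\le n}$ by (3) to a multiple $R_n\,q_{0,n^2+3n}$, and likewise in each higher even weight. It gets stuck at two points.

First, reduction gives only an upper bound. One must know that $q_{0,2m}\notin C(A)$, that is, that different orders of reduction never conflict. In the example, reducing $q_{00}q_{11}$ through $\hat T_{11}$ instead uses $\tau_{11,0}=-\frac23$ and gives $\frac43q_{40}$, in agreement; but a proof has to cover every monomial.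

Second, the determinant has $(n+1)!$ terms, each to be reduced $n$ times, with coefficients $\tau_{ab,c}$ of both signs. Nothing in the recursion shows that the total is nonzero. Already $\frac54=\frac43-\frac1{12}$ is a difference.

Both points would be settled by a closed formula for a linear functional that kills $C(A)$. Let us see what such a formula must be. Suppose $\varphi:A_w\to\mathbb C$, $w$ even, kills $C(A)_w$ and $\varphi(q_{0,w-2})=2$. By (4), $\varphi(q_{ab})=(-1)^a+(-1)^b$ for $a+b+2=w$. In degree two, with $w=a+b+c+d+4$, rule (3) gives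
$$\varphi(q_{ab}q_{cd})=-\tau_{ab,c}\,\varphi(q_{a+b+c+2,\,d})-\tau_{ab,d}\,\varphi(q_{c,\,a+b+d+2})=-2\big[(-1)^d\tau_{ab,c}+(-1)^c\tau_{ab,d}\big].$$
As $a+b+c+d$ is even, $(-1)^{a+d}=(-1)^{b+c}$ and $(-1)^{b+d}=(-1)^{a+c}$. So this equals
$$-2\Big[(-1)^{a+d}\Big(\tfrac1{a+c+2}+\tfrac1{b+d+2}\Big)+(-1)^{b+d}\Big(\tfrac1{b+c+2}+\tfrac1{a+d+2}\Big)\Big]$$
$$=-2w\Big[\frac{(-1)^{a+d}}{(a+c+2)(b+d+2)}+\frac{(-1)^{b+d}}{(b+c+2)(a+d+2)}\Big].\tag{5}$$
The weight $w$ comes out as a factor, as if a derivative $\partial_t$ had been applied to $t^w$. What is left is a sum of products of entries $\pm\frac1{a+b+2}$ linked in a cycle through the index pairs $ab$ and $cd$. Such sums are the second derivatives of $-\frac12\mathrm{Tr}(HU)^2$ for a matrix $H$ with entries $\pm\frac{1}{a+b+2}$. This is the quadratic term of $\log\det(1+HU)$, and its linear term $\mathrm{Tr}(HU)$ accounts for the values in degree one. So the guess is that the generating function of the functional is $\partial_t\log\det(1+HU)$.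

## 5. The functional with generating function $\partial_t\log\det(1+HU)$

Let $U=(U_{ab})_{a,b\ge0}$ be a symmetric matrix of indeterminates, $u=\frac12\sum_{a,b}U_{ab}q_{ab}$, and $D_{ab}=(1+\delta_{ab})\,\partial/\partial U_{ab}$. Then
$$D_{ab}U_{cd}=\delta_{ac}\delta_{bd}+\delta_{ad}\delta_{bc},\qquad D_{ab}u=q_{ab}.$$
We work with formal series: arbitrary infinite sums of monomials in $U$ with coefficients in $\mathbb C[t]$ or $A[t]$. In every index sum below, the summation index is an index of some entry of $U$ occurring in the term. So only finitely many terms contribute to a given monomial in $U$, and the usual matrix manipulations are legitimate. Put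
$$H_{ab}=\frac{(-1)^b\,t^{a+b+2}}{a+b+2},\qquad g(U)=\log\det(1+HU):=\sum_{m\ge1}\frac{(-1)^{m-1}}m\mathrm{Tr}(HU)^m .\tag{6}$$
Define the linear map $\Phi:A\to\mathbb C[t]$ by
$$\Phi(P(q))=P(D)\,\partial_tg\,\big|_{U=0}.$$
Extend $\Phi$ coefficientwise to series in $U$. Then $\Phi(e^u)=\partial_tg$. Indeed, a series in $U$ is determined by the values at $U=0$ of all $P(D)$ applied to it, and $P(D)\Phi(e^u)|_{U=0}=\Phi(P(q)e^u)|_{U=0}=\Phi(P(q))$.

In $g$ each index $a$ of an entry of $U$ comes with a factor $t^{a+1}$ from $H$. So for a monomial $P$ of weight $w$, $P(D)g|_{U=0}$ is a multiple of $t^w$, and $\Phi(A_w)\subset\mathbb C\,t^{w-1}$. Write $\Phi|_{A_w}=\varphi_w\,t^{w-1}$. From the linear term $\mathrm{Tr}(HU)$,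
$$\Phi(q_{ab})=\partial_t(H_{ab}+H_{ba})=\big((-1)^a+(-1)^b\big)t^{a+b+1}.\tag{7}$$

**Proposition 4.** $\Phi$ vanishes on $C(A)$.

**Step 1: first derivatives of $\partial_tg$.** Let $p_a=t^a$ and $\tilde p_b=(-t)^b$. Then $(\partial_tH)_{ab}=(-1)^bt^{a+b+1}$, i.e. $\partial_tH=t\,p\,\tilde p^T$ has rank one; this is what makes everything computable. Put
$$G=H(1+UH)^{-1}=(1+HU)^{-1}H .$$
By cyclicity $D_{ab}\mathrm{Tr}(HU)^m=m\,\mathrm{Tr}\big((HU)^{m-1}H\,D_{ab}U\big)$. The matrix $D_{ab}U$ is the sum of the two elementary matrices at positions $(a,b)$ and $(b,a)$. Summing over $m$ gives $D_{ab}g=G_{ab}+G_{ba}$. Next,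
$$\partial_tG=(1+HU)^{-1}(\partial_tH)-(1+HU)^{-1}(\partial_tH)\,U(1+HU)^{-1}H=(1+HU)^{-1}(\partial_tH)(1-UG),$$
and $1-UG=1-UH(1+UH)^{-1}=(1+UH)^{-1}$. Hence $\partial_tG=t\,\xi\eta^T$ with $\xi=(1+HU)^{-1}p$ and $\eta^T=\tilde p^T(1+UH)^{-1}$, and
$$D_{ab}\,\partial_tg=t\,(\xi_a\eta_b+\xi_b\eta_a).\tag{8}$$

**Step 2: linear equations for $\xi$ and $\eta$.** Put $y=U\xi$ and $x=U\eta$. Then $\xi=p-Hy$. From $\eta^T=\tilde p^T-\eta^TUH$ and the symmetry of $U$ we get $\eta=\tilde p-H^Tx$. Written out: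
$$\xi_a=t^a-\sum_d\frac{(-1)^dt^{a+d+2}}{a+d+2}\,y_d,\qquad \eta_b=(-t)^b-\sum_c\frac{(-1)^bt^{b+c+2}}{b+c+2}\,x_c.\tag{9}$$

**Step 3: the derivations $\hat E_{d,c}$ under $\Phi$.** We have $\hat E_{d,c}u=\frac12\sum_{e,f}U_{ef}(\delta_{ce}q_{df}+\delta_{cf}q_{ed})=\sum_fU_{cf}q_{df}$, so $\hat E_{d,c}e^u=\sum_fU_{cf}\,q_{df}e^u=\sum_fU_{cf}D_{df}e^u$. Applying $\Phi$ and (8),
$$\Phi(\hat E_{d,c}e^u)=\sum_fU_{cf}\,t(\xi_d\eta_f+\xi_f\eta_d)=t\,(x_c\,\xi_d+y_c\,\eta_d).\tag{10}$$

**Step 4: $\Phi$ kills $q_{ab}X+\hat T_{ab}X$ for $X\in A_+$.** By (8) and (10),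
$$t^{-1}\Phi\big((q_{ab}+\hat T_{ab})e^u\big)=\xi_a\eta_b+\xi_b\eta_a+\sum_c\tau_{ab,c}\,(x_c\,\xi_{a+b+c+2}+y_c\,\eta_{a+b+c+2}).$$
Substitute (9) and collect terms in $x$ and $y$.

* The constant term is $((-1)^a+(-1)^b)\,t^{a+b}$.
* The coefficient of $x_c$ is $t^{a+b+c+2}\big[-\frac{(-1)^b}{b+c+2}-\frac{(-1)^a}{a+c+2}+\tau_{ab,c}\big]=0$.
* The coefficient of $y_c$ is $(-1)^ct^{a+b+c+2}\big[-\frac{(-1)^b}{a+c+2}-\frac{(-1)^a}{b+c+2}+(-1)^{a+b}\tau_{ab,c}\big]=0$, because $(-1)^{a+b}\tau_{ab,c}=\frac{(-1)^b}{a+c+2}+\frac{(-1)^a}{b+c+2}$.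
* The coefficient of $x_cy_d$ receives the products from $\xi_a\eta_b$ and $\xi_b\eta_a$, then $-\tau_{ab,c}(-1)^d\frac{t^{a+b+c+d+4}}{a+b+c+d+4}$ from $x_c\xi_{a+b+c+2}$, and $-\tau_{ab,d}(-1)^{a+b+d}\frac{t^{a+b+c+d+4}}{a+b+c+d+4}$ from $y_d\eta_{a+b+d+2}$. Divided by $(-1)^dt^{a+b+c+d+4}$ it is
$$\tfrac{(-1)^b}{(a+d+2)(b+c+2)}+\tfrac{(-1)^a}{(b+d+2)(a+c+2)}-\tfrac{1}{a+b+c+d+4}\Big[\tfrac{(-1)^a}{a+c+2}+\tfrac{(-1)^b}{b+c+2}+\tfrac{(-1)^b}{a+d+2}+\tfrac{(-1)^a}{b+d+2}\Big]=0,$$
because $\frac1{a+d+2}+\frac1{b+c+2}=\frac{a+b+c+d+4}{(a+d+2)(b+c+2)}$, and likewise with $a,b$ exchanged. This is the same partial-fraction identity that produced (5).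

So $\Phi((q_{ab}+\hat T_{ab})e^u)$ is constant in $U$. Applying $P(D)$ for a monomial $P$ of degree at least $1$ and setting $U=0$ gives $\Phi\big((q_{ab}+\hat T_{ab})P(q)\big)=0$. Such $P(q)$ span $A_+$.

**Step 5: $\Phi$ kills $\hat\partial A$.** By (10), $t^{-1}\Phi(\hat\partial e^u)=\sum_c(x_c\xi_{c+1}+y_c\eta_{c+1})$. By (9) the $x_cy_d$-coefficient is $-\frac{(-1)^dt^{c+d+3}}{c+d+3}-\frac{(-1)^{d+1}t^{c+d+3}}{c+d+3}=0$. The linear part is $\sum_c(t^{c+1}x_c+(-t)^{c+1}y_c)=t\,(p^Tx-\tilde p^Ty)$. Since $\eta=(1+H^TU)^{-1}\tilde p$, the scalar $p^Tx=p^TU(1+H^TU)^{-1}\tilde p$ equals its transpose $\tilde p^T(1+UH)^{-1}Up=\tilde p^TU(1+HU)^{-1}p=\tilde p^Ty$. So the linear part vanishes too. $\square$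

**Corollary 5.** $(A_+/C(A))_w$ is $0$ for $w$ odd. For $w=2m+2$ it is one-dimensional, and
$$P\equiv\tfrac12\varphi_w(P)\,q_{0,2m}\bmod C(A)\qquad(P\in A_w).$$
Hence $(V_+/C(V))_w=0$ for $w$ odd. For even $w\ge2$ it is one-dimensional, spanned by the class of $\omega_{0,w-2}$, if $\varphi_w(\mathcal I_w)=0$, and it is $0$ otherwise.

**Proof.** By Section 4, the space is $0$ for $w$ odd and is spanned by $q_{0,2m}$ for $w=2m+2$. By Proposition 4, $\varphi_w$ kills $C(A)_w$, and $\varphi_w(q_{0,2m})=2$ by (7). So $q_{0,2m}\notin C(A)$, and if $P\equiv\lambda\,q_{0,2m}$ then $\varphi_w(P)=2\lambda$. By Lemma 3, $(V_+/C(V))_w$ is the quotient of $(A_+/C(A))_w$ by the image of $\mathcal I_w$, and this image is zero exactly when $\varphi_w(\mathcal I_w)=0$. $\square$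

Together with (2) this already gives one generator in each even weight from $2$ to $n^2+3n$. It remains to show $\varphi_w(\mathcal I_w)\ne0$ for every even $w\ge n^2+3n+2$, that is, to evaluate $\Phi$ on minors.

## 6. Applying $\det(D_{ab})$ to $\log\det(1+HU)$

For a principal minor $\Delta_I=\det(q_{ab})_{a,b\in I}$ we have $\Phi(\Delta_I)=\partial_t\big[\det(D_{ab})_{a,b\in I}\,g\big|_{U=0}\big]$. So we need the following formula for finite matrices.

**Proposition 6.** Let $r\ge2$, let $H$ be an $r\times r$ matrix over a commutative $\mathbb Q$-algebra, and let $U$ be a symmetric $r\times r$ matrix of indeterminates, with $D_{ab}=(1+\delta_{ab})\,\partial/\partial U_{ab}$. Then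
$$F(H):=\det(D_{ab})\,\log\det(1+HU)\big|_{U=0}=(r-1)!\,\big[(r+2)\det H-\mathrm{tr}(\mathrm{adj}(H)H^T)\big].$$

Let us test $r=2$ by hand. Only $-\frac12\mathrm{Tr}(HU)^2$ matters, and $D_{11}D_{22}$, $D_{12}^2$ applied to it give $-4H_{12}H_{21}$ and $-(H_{12}^2+2H_{11}H_{22}+H_{21}^2)$. So $F(H)=2H_{11}H_{22}-4H_{12}H_{21}+H_{12}^2+H_{21}^2$. On the other side, $\mathrm{tr}(\mathrm{adj}(H)H^T)=2H_{11}H_{22}-H_{12}^2-H_{21}^2$, and $4\det H$ minus this is the same expression.

For general $r$ we turn the determinant of derivatives into a Taylor shift by a matrix with anticommuting building blocks. Recall that Grassmann generators are symbols that anticommute pairwise and square to zero. Products of an even number of them are called even, and even elements commute with everything.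

Both sides of the claim are polynomials over $\mathbb Q$ in the entries of $H$, so we may take $H$ complex.

**Step 1: a determinant as a Grassmann coefficient.** Let $\theta_1,\dots,\theta_r,\eta_1,\dots,\eta_r$ be Grassmann generators, and let $\int$ denote the coefficient of $\prod_a\theta_a\eta_a$. For commuting quantities $M_{ab}$,
$$\tfrac1{r!}\Big(\sum_{a,b}\theta_a\eta_bM_{ab}\Big)^r=\det(M)\prod_a\theta_a\eta_a.\tag{11}$$
Indeed, put $\psi_a=\sum_bM_{ab}\eta_b$. The elements $\theta_a\psi_a$ commute and square to zero, so the left side is $\prod_a\theta_a\psi_a$. Moving all $\theta$'s to the left costs the same sign as for $\prod_a\theta_a\eta_a$, and $\psi_1\cdots\psi_r=\det(M)\,\eta_1\cdots\eta_r$. (For $r=2$: the cross term is $\theta_1\eta_2\theta_2\eta_1=-\theta_1\eta_1\theta_2\eta_2$.)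

**Step 2: $F(H)$ as a value of $g$.** Let $g(U)=\log\det(1+HU)$. The $D_{ab}$ commute, and only the $r$-th power contributes to the top coefficient, so (11) with $M=D$ gives
$$F(H)=\det(D)g(0)=\int\big(e^{\sum\theta_a\eta_bD_{ab}}g\big)(0)=\int g(N),\qquad N_{cd}=\sum_{a,b}\theta_a\eta_bD_{ab}U_{cd}=\theta_c\eta_d+\theta_d\eta_c .$$
The last equality with $g(N)$ is Taylor's formula: $\sum\theta_a\eta_bD_{ab}$ is a constant-coefficient first-order operator, whose exponential shifts $U$ by the symmetric matrix $N$ of even nilpotent entries.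

**Step 3: from $r\times r$ to $2\times2$.** Since $N_{cd}=\theta_c\eta_d-\eta_c\theta_d$, we have $N=\theta\eta^T-\eta\theta^T=BJB^T$, where $B=(\theta,\eta)$ is $r\times2$ and $J=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$. For matrices $X$, $Y$ with odd entries, $\mathrm{Tr}(XY)=-\mathrm{Tr}(YX)$. With $X=HB$ and $Y=JB^T$, $(XY)^m=X\cdot(YX)^{m-1}Y$ is a product of two matrices with odd entries, so
$$\mathrm{Tr}(HN)^m=-\mathrm{Tr}(JB^THB)^m .$$
Put
$$Z:=-JB^THB=\begin{pmatrix}\theta^TH^T\eta&-\eta^TH\eta\\ \theta^TH\theta&\theta^TH\eta\end{pmatrix},\tag{12}$$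
a $2\times2$ matrix with even, hence commuting, entries. (For the upper left entry, $-\eta^TH\theta=\theta^TH^T\eta$.) In $g(N)=\sum_m\frac{(-1)^{m-1}}m\mathrm{Tr}(HN)^m$ only $m=r$ has the top degree $2r$. Hence
$$F(H)=\int\tfrac{(-1)^{r-1}}r\cdot(-1)\cdot\mathrm{Tr}(-Z)^r=\tfrac1r\int\mathrm{Tr}\,Z^r .$$

**Step 4: a conjugation-invariant generating polynomial.** For a complex $2\times2$ matrix $Y$ let $h(Y)=\int e^{\mathrm{Tr}(YZ)}$, a homogeneous polynomial of degree $r$ in $Y$. For $\gamma\in SL_2(\mathbb C)$ the substitution $B\mapsto B\gamma$ multiplies each $\theta_a\eta_a$ by $\det\gamma=1$, so it preserves $\int$. It sends $Z$ to $-J\gamma^TB^THB\gamma=(J\gamma^TJ^{-1})Z\gamma=\gamma^{-1}Z\gamma$, where we used $\gamma J\gamma^T=J$. So $h(\gamma Y\gamma^{-1})=h(Y)$. For $Y=\mathrm{diag}(\zeta_1,\zeta_2)$ we have $\mathrm{Tr}(YZ)=\theta^T(\zeta_1H^T+\zeta_2H)\eta$, and (11) gives $h(Y)=\det(\zeta_1H^T+\zeta_2H)$. This is symmetric in $\zeta_1,\zeta_2$ (transpose the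 matrix) and homogeneous of degree $r$, so it is a polynomial in $\zeta_1+\zeta_2$ and $\zeta_1\zeta_2$. By conjugation invariance, and by density of the diagonalizable matrices,
$$h(Y)=\sum_k\epsilon_k(\mathrm{tr}\,Y)^{r-2k}(\det Y)^k .\tag{13}$$
Comparing coefficients of $\zeta_2^r$ and of $\zeta_2^{r-1}\zeta_1$ in $\det(\zeta_1H^T+\zeta_2H)$ gives
$$\epsilon_0=\det H,\qquad r\epsilon_0+\epsilon_1=\mathrm{tr}(\mathrm{adj}(H)H^T).$$

**Step 5: exchange the roles of $h$ and the power sum.** Let $p_r(Y)=\mathrm{Tr}\,Y^r$. Since $\frac{\partial}{\partial y_{ij}}e^{\mathrm{Tr}(YZ)}=z_{ji}\,e^{\mathrm{Tr}(YZ)}$ and $p_r(Z^T)=p_r(Z)$,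
$$p_r(\partial_Y)h=\int p_r(Z)e^{\mathrm{Tr}(YZ)}=\int p_r(Z)=r\,F(H),$$
because $p_r(Z)$ already has top degree. For homogeneous polynomials $f,h$ of equal degree, $f(\partial)h=h(\partial)f$, since for monomials of the same degree $\partial^\alpha y^\beta$ is $\alpha!$ if $\alpha=\beta$ and $0$ otherwise. Hence
$$F(H)=\sum_k\epsilon_k\lambda_k,\qquad \lambda_k=\tfrac1r\,\mathrm{tr}(\partial)^{r-2k}\det(\partial)^kp_r,$$
with $\mathrm{tr}(\partial)=\partial_{11}+\partial_{22}$ and $\det(\partial)=\partial_{11}\partial_{22}-\partial_{12}\partial_{21}$.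

**Step 6: the numbers $\lambda_k$.** The operator $\mathrm{tr}(\partial)$ is the derivative along $Y\mapsto Y+\varepsilon1$. So if $f$ is homogeneous of degree $m$, then $\mathrm{tr}(\partial)^mf=\frac{d^m}{d\varepsilon^m}f(Y+\varepsilon1)=m!\,f(1)$. For $k=0$: $\lambda_0=\frac1r\,r!\cdot2=2(r-1)!$.

For $k\ge1$ put $d=\det W=w_{11}w_{22}-w_{12}w_{21}$. Direct computation gives
$$\det(\partial_W)(-\log d)=\Big(-\frac1d+\frac{w_{11}w_{22}}{d^2}\Big)-\Big(\frac1d+\frac{w_{12}w_{21}}{d^2}\Big)=-\frac1d,$$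
$$\det(\partial_W)\,d^{-1}=\Big(-\frac1{d^2}+\frac{2w_{11}w_{22}}{d^3}\Big)-\Big(\frac1{d^2}+\frac{2w_{12}w_{21}}{d^3}\Big)=0.$$
With $W=1-sY$ we have $\sum_{m\ge1}\frac{s^m}mp_m(Y)=-\log\det W$ and $\det(\partial_Y)=s^2\det(\partial_W)$. Therefore
$$\sum_{m\ge1}\frac{s^m}m\det(\partial)p_m=-\frac{s^2}{\det(1-sY)},\qquad \det(\partial)^2p_m=0 .$$
So $\lambda_k=0$ for $k\ge2$. For $k=1$, the polynomial $f=\frac1r\det(\partial)p_r$ is the coefficient of $s^r$ in $-s^2\det(1-sY)^{-1}$. It is homogeneous of degree $r-2$, and $f(1)$ is the coefficient of $s^r$ in $-s^2(1-s)^{-2}$, which is $-(r-1)$. Hence $\lambda_1=-(r-1)(r-2)!=-(r-1)!$.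

**Step 7: assemble.** $F(H)=(r-1)!\,(2\epsilon_0-\epsilon_1)=(r-1)!\,[(r+2)\det H-\mathrm{tr}(\mathrm{adj}(H)H^T)]$. $\square$

## 7. Principal minors, and a reflection that is far from isometric

Let $I\subset\mathbb Z_{\ge0}$ with $|I|=r=n+1\ge2$, and put
$$w=\sum_{a\in I}(2a+2),\quad \Delta_I=\det(q_{ab})_{a,b\in I}\in\mathcal I_w,\quad M_I=\Big(\frac1{a+b+2}\Big)_{a,b\in I},\quad D_I=\mathrm{diag}((-1)^a)_{a\in I},$$
$$o_I=\#\{a\in I\text{ odd}\},\qquad \kappa_I=\mathrm{tr}(D_IM_I^{-1}D_IM_I).$$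
The matrix $M_I$ is the Gram matrix of the functions $s^a$, $a\in I$, in $L^2([0,1],s\,ds)$, because $\int_0^1s^{a+b}\,s\,ds=\frac1{a+b+2}$. These functions are linearly independent, so $M_I$ is positive definite; in particular it is invertible and $\det M_I>0$.

**Proposition 7.** $\varphi_w(\Delta_I)=w\,(r-1)!\,(-1)^{o_I}\det(M_I)\,(r+2-\kappa_I)$.

**Proof.** In $\Phi(\Delta_I)=\partial_t[\det(D_{ab})_{a,b\in I}\,g|_{U=0}]$ we may set $U_{ab}=0$ unless $a,b\in I$. So $\Phi(\Delta_I)=\partial_tF(H_I)$, where $H_I=t^2\Theta M_ID_I\Theta$ and $\Theta=\mathrm{diag}(t^a)_{a\in I}$. Then $\det H_I=t^w(-1)^{o_I}\det M_I$. Over $\mathbb Q[t,t^{-1}]$,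
$$H_I^{-1}H_I^T=\Theta^{-1}D_IM_I^{-1}\Theta^{-1}\cdot\Theta D_IM_I\Theta=\Theta^{-1}D_IM_I^{-1}D_IM_I\Theta ,$$
so $\mathrm{tr}(\mathrm{adj}(H_I)H_I^T)=\det(H_I)\,\kappa_I$. Proposition 6 gives $F(H_I)=(r-1)!\,t^w(-1)^{o_I}\det(M_I)(r+2-\kappa_I)$. Apply $\partial_t$ and read off the coefficient of $t^{w-1}$. $\square$

Everything now depends on whether $\kappa_I=r+2$ can happen. The idea is to read $\kappa_I$ geometrically. Let $W_I=\mathrm{span}\{s^a\}_{a\in I}$ with the inner product of $L^2([0,1],s\,ds)$, and let $\rho$ be the involution $(\rho f)(s)=f(-s)$ of this space of polynomials. In the basis $s^a$ its matrix is $D_I$, and the adjoint $\rho^*$ has matrix $M_I^{-1}D_IM_I$. So $\rho^*\rho$ has matrix $M_I^{-1}D_IM_ID_I$, and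
$$\kappa_I=\mathrm{tr}(\rho^*\rho)=\sum_ix_i ,$$
where $x_i>0$ are the eigenvalues of $\rho^*\rho$. As $\rho^2=1$, also $(\rho^*)^2=1$ and $(\rho^*\rho)^{-1}=\rho\rho^*$, which has the same spectrum as $\rho^*\rho$. So the multiset $\{x_i\}$ is stable under $x\mapsto1/x$, and $\kappa_I=\frac12\sum_i(x_i+x_i^{-1})$. Let $x_{\max}=\|\rho\|^2$ be the largest eigenvalue. If $x_{\max}>1$, then $x_{\max}$ and $1/x_{\max}$ are two different members of the multiset, and all terms are $\ge0$, so
$$\kappa_I-r=\tfrac12\sum_i\big(x_i+x_i^{-1}-2\big)\ \ge\ x_{\max}+x_{\max}^{-1}-2 .\tag{14}$$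
Thus $\kappa_I-r$ is large as soon as one function in $W_I$ changes its norm a lot under reflection. The function $f=2-3s$ does: $\|f\|^2=2-4+\frac94=\frac14$, while $\|\rho f\|^2=2+4+\frac94=\frac{33}4$, a ratio of $33$.

**Lemma 8.** If $\{0,1\}\subset I$, then $\kappa_I-r\ge32$. In particular $r+2-\kappa_I\le-30<0$.

**Proof.** For $I_0=\{0,1\}$ write $M_{I_0}=\begin{pmatrix}p&c\\c&q\end{pmatrix}=\begin{pmatrix}1/2&1/3\\1/3&1/4\end{pmatrix}$. Then $D_{I_0}M_{I_0}^{-1}D_{I_0}=\frac1{pq-c^2}\begin{pmatrix}q&c\\c&p\end{pmatrix}$, so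
$$\kappa_{I_0}=\frac{2(pq+c^2)}{pq-c^2}=\frac{2\,(1/8+1/9)}{1/8-1/9}=34 .$$
The two eigenvalues of $\rho^*\rho$ on $W_{I_0}$ form a multiset stable under inversion with sum $34$. They cannot both be $1$, so they are $x_0$ and $x_0^{-1}$ with $x_0>1$ and $x_0+x_0^{-1}=34$. The space $W_{I_0}\subset W_I$ is $\rho$-stable and carries the restricted inner product, so $x_{\max}(W_I)=\|\rho\|^2\ge x_0>1$. Since $x+1/x$ increases for $x\ge1$, (14) gives $\kappa_I-r\ge34-2$. $\square$

**Proposition 9.** For every even $w\ge n^2+3n+2$, $\varphi_w(\mathcal I_w)\ne0$.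

**Proof.** Write $w=(n+1)(n+2)+2j$ with $j\ge0$ and take $I=\{0,1,\dots,n-1,n+j\}$. Its weight is $n(n+1)+2(n+j)+2=w$, so $\Delta_I\in\mathcal I_w$.

If $n\ge2$, then $\{0,1\}\subset I$, and $\varphi_w(\Delta_I)\ne0$ by Proposition 7 and Lemma 8.

If $n=1$, then $r=2$ and $I=\{0,b\}$ with $b=1+j$. For $b$ even, $D_I=1$, so $\kappa_I=2$ and $r+2-\kappa_I=2\ne0$. For $b$ odd, put $p=\frac12$, $q=\frac1{2b+2}$, $c=\frac1{b+2}$. As in Lemma 8, $\kappa_I=\frac{2(pq+c^2)}{pq-c^2}$, so
$$r+2-\kappa_I=4-\kappa_I=\frac{2pq-6c^2}{pq-c^2}.$$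
It vanishes if and only if $pq=3c^2$, i.e. $(b+2)^2=12(b+1)$, i.e. $b^2-8b-8=0$. The discriminant is $96$, which is not a square, so there is no integer solution. $\square$

The case $n=1$ really is separate: there $I$ need not contain $\{0,1\}$, and $4-\kappa_I$ changes sign with $b$. It is negative at $b=1$ and positive for large odd $b$, since $b^2-8b-8$ has the sign of $2pq-6c^2$.

## 8. Proof of Theorem A

By Corollary 5, $(V_+/C(V))_w=0$ for $w$ odd. Let $w$ be even. If $2\le w\le n^2+3n$, then $\mathcal I_w=0$ by (2), so $\varphi_w(\mathcal I_w)=0$, and by Corollary 5 the space is one-dimensional, spanned by the class of $\omega_{0,w-2}$. If $w\ge n^2+3n+2$, then $\varphi_w(\mathcal I_w)\ne0$ by Proposition 9, so the space is $0$ by Corollary 5. This is the dimension statement. By Lemma 1 the minimal homogeneous strong generating sets are the lifts of homogeneous bases of $V_+/C(V)$: exactly one field in each weight $2,4,\dots,n^2+3n$, and the $\omega_{0,2m}$ with $0\le2m\le n^2+3n-2$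 form such a set. $\blacksquare$

Hence $\mathcal H(n)^{O(n)}$ is of type $\mathcal W(2,4,\dots,n^2+3n)$ for every $n\ge1$, and the conjecture (the case $n\ge8$) is true.

## 9. All generating sets, and the constant in weight $n^2+3n+2$

Because $\varphi_w$ is explicit, we can say which elements may serve as generators, and by which factor the first superfluous one is expressed through the relation of lowest weight.

**Theorem B.** Let $n\ge1$.

1. A set of homogeneous elements of $V_+$ strongly generates $\mathcal H(n)^{O(n)}$ if and only if for each even $w$ with $2\le w\le n^2+3n$ it contains some $f=\pi(P)$, $P\in A_w$, with $\varphi_w(P)\ne0$. Here $\varphi_w$ is given by $\Phi(e^u)=\partial_t\log\det(1+HU)$ with $H$ as in (6). For these $w$, $f\equiv\frac12\varphi_w(P)\,\omega_{0,w-2}$ modulo $C(V)$. The generating set is minimal if and only if it has exactly one element in each such weight and none in other weights.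

2. In weight $n^2+3n+2$, the relation of lowest weight satisfies $\det(q_{ab})_{0\le a,b\le n}\equiv R_n\,q_{0,n^2+3n}\bmod C(A)$ with
$$R_n=\tfrac12(n+1)(n+2)\,n!\,(-1)^{\lfloor (n+1)/2\rfloor}\,\frac{\prod_{0\le a<b\le n}(b-a)^2}{\prod_{a,b=0}^n(a+b+2)}\,\big(n+3-\kappa_n\big),$$
$$\kappa_n=\sum_{a,b=0}^n\frac{A_aA_b}{(a+b+2)^2},\qquad A_a=\frac{(n+a+2)!}{a!\,(a+1)!\,(n-a)!}.$$
Moreover $n+3-\kappa_n\le-30$, with equality for $n=1$. So $R_n\ne0$ has sign $(-1)^{\lfloor(n+1)/2\rfloor+1}$ for all $n\ge1$.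

**Proof of 1.** For even $w\le n^2+3n$ we have $\mathcal I_w=0$, so $P$ is determined by $f$. Applying $\pi$ to the congruence of Corollary 5 gives $f\equiv\frac12\varphi_w(P)\,\omega_{0,w-2}$ modulo $C(V)$. By Theorem A the quotient $V_+/C(V)$ is spanned by the independent classes of these $\omega_{0,w-2}$ and vanishes in all other weights. So a homogeneous set spans it if and only if in each such weight it contains an $f$ with $\varphi_w(P)\ne0$, and Lemma 1 translates this to strong generation. A spanning set of homogeneous elements is minimal exactly when it maps bijectively to a basis, i.e. when it has one element in each such weight and none elsewhere.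

**Proof of 2.** Let $I=\{0,\dots,n\}$, so $r=n+1$, $w=(n+1)(n+2)$ and $o_I=\lfloor(n+1)/2\rfloor$. By Corollary 5, $R_n=\frac12\varphi_w(\Delta_I)$, and Proposition 7 gives $R_n=\frac12(n+1)(n+2)\,n!\,(-1)^{o_I}\det(M_I)(n+3-\kappa_I)$. It remains to make $\det M_I$ and $\kappa_I$ explicit.

Cauchy's determinant says
$$\det\Big(\frac1{x_a+y_b}\Big)=\frac{\prod_{a<b}(x_b-x_a)(y_b-y_a)}{\prod_{a,b}(x_a+y_b)} .$$
With $x_a=y_a=a+1$, $0\le a\le n$, this is the stated value of $\det M_I$.

For the inverse, use Cramer's rule: $(M_I^{-1})_{ab}$ is $(-1)^{a+b}$ times the quotient by $\det M_I$ of the minor with one row and one column, of indices $b$ and $a$, removed. That minor is again a Cauchy determinant with increasing parameters. In the quotient, the removed row and column leave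
$$(M_I^{-1})_{ab}=(-1)^{a+b}\,\frac{\prod_{k=0}^n(a+k+2)\ \prod_{k=0}^n(b+k+2)}{(a+b+2)\ \prod_{k\ne a}|a-k|\ \prod_{k\ne b}|b-k|}.$$
The factor $a+b+2$ belongs to both products in the numerator but is cancelled only once, hence the division. As $\prod_{k=0}^n(a+k+2)=\frac{(n+a+2)!}{(a+1)!}$ and $\prod_{k\ne a}|a-k|=a!\,(n-a)!$, this reads $(M_I^{-1})_{ab}=(-1)^{a+b}\frac{A_aA_b}{a+b+2}$. Therefore
$$\kappa_I=\mathrm{tr}(D_IM_I^{-1}D_IM_I)=\sum_{a,b}(-1)^{a+b}(M_I^{-1})_{ab}(M_I)_{ab}=\sum_{a,b}\frac{A_aA_b}{(a+b+2)^2}=\kappa_n .$$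
Since $\{0,1\}\subset I$, Lemma 8 gives $n+3-\kappa_n\le-30$. For $n=1$, $A_0=6$ and $A_1=12$, so $\kappa_1=\frac{36}4+2\cdot\frac{72}9+\frac{144}{16}=9+8+8+9=34$ and $4-34=-30$. All other factors of $R_n$ apart from $(-1)^{\lfloor(n+1)/2\rfloor}$ are positive, which gives the sign. $\square$

For $n=1$ the formula gives $R_1=\frac12\cdot6\cdot1\cdot(-1)\cdot\frac1{72}\cdot(-30)=\frac54$, the number found by hand in Section 4. For $n=2$ we have $A_0=12$, $A_1=A_2=60$, so $\kappa_2=36+160+90+225+288+100=899$. The product quotient is $\frac4{172800}$, and $R_2=\frac12\cdot12\cdot2\cdot(-1)\cdot\frac{4}{172800}\cdot(5-899)=\frac{149}{600}$. The prime $149$ comes from the factor $n+3-\kappa_n=-894=-2\cdot3\cdot149$. This factor, unlike $\det M_I$, does not split into small factors here, and the argument shows it is nonzero by an inequality.
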